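# Sums of units in von Neumann regular rings with 2 invertible

All rings are associative with identity $1$. Fields are commutative.

## 1. A nilpotent matrix written with two units

Let $F$ be a field with $\operatorname{char}F\neq 2$, and look at the matrix
$$x=\begin{pmatrix}0&1\\0&0\end{pmatrix}\in M_2(F).$$
It is nilpotent, so it is as far from invertible as a nonzero matrix can be. Still, it is a sum of two invertible matrices:
$$\begin{pmatrix}0&1\\0&0\end{pmatrix}=\frac12\begin{pmatrix}0&1\\1&0\end{pmatrix}+\frac12\begin{pmatrix}0&1\\-1&0\end{pmatrix},$$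
with determinants $-\tfrac14$ and $\tfrac14$. Here is where the decomposition comes from. Put $y=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. Then $xy=\begin{pmatrix}1&0\\0&0\end{pmatrix}=:e$ is idempotent and $xyx=ex=x$. Since $y$ is invertible, $x=ey^{-1}$. An idempotent is always easy to split when $2$ is invertible: $e=\tfrac12+\tfrac12(2e-1)$, and $(2e-1)^2=4e^2-4e+1=1$, so $2e-1$ is a unit. Multiplying by $y^{-1}=y$ gives the two matrices above.

The computation used an element $y$ with $xyx=x$, and it used that $y$ could be chosen invertible. The first half of this is a familiar hypothesis.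

**Definition.** A ring $R$ is *von Neumann regular* if for each $x\in R$ there is $y\in R$ with $xyx=x$. We call such a $y$ a *quasi-inverse* of $x$. The ring is *unit-regular* if $y$ can always be chosen to be a unit.

Fields are regular (take $y=x^{-1}$, or $y=0$ if $x=0$). The ring $\mathbb Z$ is not, since $2y2=2$ has no integer solution.

**Definition.** A ring $R$ is *$k$-good* if every element of $R$ is a sum of $k$ units. The *unit sum number* $\operatorname{usn}(R)$ is the least $k$ such that $R$ is $k$-good, if such a $k$ exists. It is $\omega$ if every element is a finite sum of units but $R$ is not $k$-good for any $k$. It is $\infty$ if some element is not a finite sum of units.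

A field with $\operatorname{char}F\ne2$ has $\operatorname{usn}(F)=2$: we have $0=1+(-1)$ and $a=\frac a2+\frac a2$ for $a\neq0$, while $0$ is not a unit. For $\mathbb Z$ the units are $\pm1$, so every integer is a finite sum of units, but a sum of $k$ units has absolute value at most $k$; hence $\operatorname{usn}(\mathbb Z)=\omega$. In the polynomial ring $F[X]$ the units are the nonzero constants, so $X$ is not a sum of units and $\operatorname{usn}(F[X])=\infty$.

The matrix example now suggests a question. It is a problem of Henriksen, taken here from Ashish K. Srivastava, http://afst.cedram.org/cedram-bin/article/AFST_2010_6_19_S1_203_0.pdf: *let $R$ be a von Neumann regular ring in which $2$ is invertible such that $\operatorname{usn}(R)\ne\infty$. Is every non-invertible element of $R$ the sum of two units?* We will see that the answer is no, even in a very controlled setting.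

**Definition.** A ring is *directly finite* if $ab=1$ implies $ba=1$.

**Theorem 1.** Let $F$ be a field with $\operatorname{char}F\ne 2$. There is a directly finite von Neumann regular ring $R$ with $2$ invertible and $\operatorname{usn}(R)=3$, containing a non-invertible element that is not a sum of two units.

**Theorem 2.** For each $n\in\{2,3,4,\dots\}\cup\{\omega,\infty\}$ there is a directly finite von Neumann regular ring with $2$ invertible and $\operatorname{usn}=n$. These are exactly the values taken on nonzero regular rings with $2$ invertible. In particular, for every $k$ there is such a ring with $\operatorname{usn}<\infty$ having a non-invertible element that is not a sum of $k$ units.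

The word "exactly" needs only this: in a nonzero ring $0$ is not a unit, so $\operatorname{usn}=1$ is impossible.

One rule will be used all the time.

**Splitting rule (∗).** If $2$ is invertible, a unit is a sum of $k$ units for every $k\ge1$: repeatedly replace a unit $u$ by $\frac u2+\frac u2$. Consequently, for $k\geq 2$, $k$-good implies $(k+1)$-good (split one summand), and an element that is not a sum of $k$ units is not invertible.

## 2. The splitting trick, and the shift that defeats it

The matrix computation proves the following in general.

**Proposition U.** If $R$ is unit-regular and $2$ is invertible in $R$, then every element of $R$ is a sum of two units.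

**Proof.** Let $x=xyx$ with $y$ a unit and put $e=xy$. Then $e^2=xyxy=xy=e$, and
$$x=ey^{-1}=\Bigl(\tfrac12+\tfrac12(2e-1)\Bigr)y^{-1},\qquad (2e-1)^2=1 .\qquad\square$$

So a counterexample must contain an element with no invertible quasi-inverse. The basic one lives on a space $V$ with basis $e_0,e_1,e_2,\dots$ over a field of characteristic $\neq2$. Let
$$Le_0=0,\quad Le_i=e_{i-1}\ (i\ge1),\qquad We_i=e_{i+1}.$$
Then $LW=1$, so $LWL=L$. Suppose $LyL=L$ with $y$ a unit. Multiplying by $W$ on the right gives $Ly=1$, so $L=y^{-1}$ would be invertible; but $Le_0=0$. This is the exact point where the trick stops: no quasi-inverse of $L$ is a unit.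

However, the failure of the trick is not yet a counterexample. We have
$$L=(1+L)+(-1),$$
and $1+L$ is invertible in $\operatorname{End}(V)$, with inverse $\sum_{i\ge0}(-L)^i$, a finite sum on each vector. The ring $\operatorname{End}(V)$ has too many units. We want a regular ring that contains shift-like elements but whose units we can list, so well that we can *prove* that something is not a sum of two of them. Theorem 1 also asks for direct finiteness, which $\operatorname{End}(V)$ lacks, since $LW=1\neq WL$.

(Unit-regular rings are directly finite: if $ab=1$ and $a=aua$ with $u$ a unit, multiplying by $b$ on the right gives $1=au$, so $a=u^{-1}$ is a unit. So Theorem 1 says that in Proposition U "unit-regular" cannot be weakened to "directly finite, regular and generated by units".)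

What separates $L$ from the units of $\operatorname{End}(V)$, and survives small perturbations, is its index. We build a ring whose elements are operators known "up to finite rank" by an element of a commutative field $Q$. The index then becomes a homomorphism $Q^*\to\mathbb Z$, and the units of the ring are forced into its kernel. The question about units of a noncommutative ring turns into a question about sums of elements of a subgroup of $Q^*$.

## 3. Fredholm maps and the index

For a vector space $V$ over a field $E$ let $\operatorname{Fin}(V)\subset\operatorname{End}_E(V)$ be the ideal of finite rank maps, and let $\mathcal C(V)=\operatorname{End}_E(V)/\operatorname{Fin}(V)$.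

**Definition.** A linear map $T$ (possibly between different spaces) is *Fredholm* if $\ker T$ and $\operatorname{coker}T$ are finite dimensional. Its *index* is $\operatorname{ind}T=\dim\ker T-\dim\operatorname{coker}T$.

For the shifts above, $L$ is surjective with one-dimensional kernel, so $\operatorname{ind}L=1$; $W$ is injective with one-dimensional cokernel, so $\operatorname{ind}W=-1$. A bijective map has index $0$.

**Fact (F1).** *$T\in\operatorname{End}(V)$ is Fredholm if and only if its image in $\mathcal C(V)$ is a unit. If $T$ is Fredholm, there is $S\in \operatorname{End}(V)$ with $TST=T$ and with $1-TS$, $1-ST$ of finite rank.*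

Let $T$ be Fredholm. Write $V=\ker T\oplus M=\operatorname{im}T\oplus C$, and let $S$ be $(T|_M)^{-1}$ on $\operatorname{im}T$ and $0$ on $C$. Then $TS$ is the identity on $\operatorname{im}T$ and $0$ on $C$, so $1-TS$ is a projection onto $C$, and $TST=T$. Likewise $ST$ is the identity on $M$ and $0$ on $\ker T$, so $1-ST$ is a projection onto $\ker T$. Both have finite rank. Conversely, suppose $ST=1+f$ and $TS'=1+f'$ with $f,f'$ of finite rank. If $Tv=0$ then $(1+f)v=0$, so $v=f(-v)$; hence $\ker T\subseteq\operatorname{im}f$ is finite dimensional. Also $\operatorname{im}T\supseteq\operatorname{im}(1+f')\supseteq\ker f'$, which has finite codimension.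

**Fact (F2).** *If $T:U\to V$ and $S:V\to W$ are Fredholm, so is $ST$, and $\operatorname{ind}(ST)=\operatorname{ind}S+\operatorname{ind}T$.*

There is an exact sequence
$$0\to\ker T\to\ker ST\xrightarrow{\,T\,}\ker S\to\operatorname{coker}T\xrightarrow{\,S\,}\operatorname{coker}ST\to\operatorname{coker}S\to0 .$$
We check each spot. The kernel of $T$ on $\ker ST$ is $\ker T$. The image of $\ker ST$ in $\ker S$ is $\ker S\cap\operatorname{im}T$, which is the kernel of $\ker S\to V/\operatorname{im}T$. A vector $v$ has $Sv\in S(\operatorname{im}T)$ if and only if $v\in\operatorname{im}T+\ker S$, which is exactness at $\operatorname{coker}T$. The kernel of $W/\operatorname{im}ST\to W/\operatorname{im}S$ is $\operatorname{im}S/\operatorname{im}ST$, the image of $S$. The last map is onto. So $\ker ST$ and $\operatorname{coker}ST$ are finite dimensional, and the alternating sum of dimensions is zero, which is the formula.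

**Fact (F3).** *If $T\in\operatorname{End}(V)$ is Fredholm and $f$ has finite rank, then $\operatorname{ind}(T+f)=\operatorname{ind}T$.*

By (F1), $T+f$ is Fredholm. Let $U=\ker f$, of finite codimension $c$. The inclusion $U\to V$ has index $-c$, so by (F2) the restrictions of $T$ and $T+f$ to $U$ have indices $\operatorname{ind}T-c$ and $\operatorname{ind}(T+f)-c$. The two restrictions are equal.

## 4. Gluing a field to endomorphism rings

**Data.** Let $Q$ be a field with $\operatorname{char}Q\ne2$ and let $J$ be a set. For each $j\in J$ let $V_j$ be a vector space over a field $E_j$ of characteristic $\neq2$, and let $\theta_j:Q\to\mathcal C(V_j)$ be a unital ring homomorphism.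

For $q\in Q^*$ the element $\theta_j(q)$ is a unit. By (F1) any lift of it to $\operatorname{End}(V_j)$ is Fredholm, and by (F3) all lifts have the same index; call it $\varphi_j(q)$. By (F2), $\varphi_j:Q^*\to\mathbb Z$ is a group homomorphism. Put
$$H=\bigcap_j\ker\varphi_j\subseteq Q^*,$$
$$R=\Bigl\{(q,(T_j)_j)\in Q\times\prod_j\operatorname{End}(V_j)\ :\ T_j+\operatorname{Fin}(V_j)=\theta_j(q)\ \text{for all }j\Bigr\},\qquad \rho(q,(T_j))=q .$$
Then $R$ is a ring, and $\rho:R\to Q$ is a homomorphism, surjective because one can choose lifts $T_j$ of $\theta_j(q)$.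

**Proposition A.**

1. $R$ is von Neumann regular and $2$ is invertible in $R$.
2. $(q,(T_j))$ is a unit of $R$ if and only if $q\ne0$ and all $T_j$ are bijective. In that case $q\in H$; and every $h\in H$ is $\rho$ of a unit.
3. For $k\ge2$: $r\in R$ is a sum of $k$ units of $R$ if and only if $\rho(r)$ is a sum of $k$ elements of $H$.
4. If the set $\{\varphi_j\}$ is closed under negation, $R$ is directly finite.

Part (3) moves the whole problem into the field $Q$. We prove the four parts in turn.

**Step 1: regularity, and $\frac12\in R$.** In $\mathcal C(V_j)$ we have $2\theta_j(\frac12)=\theta_j(1)=1$, so $\theta_j(\frac12)=\frac12$ and $(\frac12,(\frac12)_j)\in R$. Let $r=(q,(T_j))$.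

If $q=0$, each $T_j$ has finite rank. Define $S_j$ as in (F1): with $V_j=\ker T_j\oplus M_j=\operatorname{im}T_j\oplus C_j$, take $(T_j|_{M_j})^{-1}$ on $\operatorname{im}T_j$ and $0$ on $C_j$. It has finite rank, because $\operatorname{im}T_j$ is finite dimensional, and $T_jS_jT_j=T_j$. So $y=(0,(S_j))\in R$ and $ryr=r$.

If $q\neq0$, each $T_j$ is Fredholm. Take $S_j$ from (F1). Its class in $\mathcal C(V_j)$ is inverse to $\theta_j(q)$, hence equals $\theta_j(q^{-1})$. So $y=(q^{-1},(S_j))\in R$ and $ryr=r$. This proves (1).

**Step 2: the units.** If $q\ne0$ and all $T_j$ are bijective, the class of $T_j^{-1}$ is the inverse of $\theta_j(q)$, so $(q^{-1},(T_j^{-1}))\in R$ is an inverse. Conversely, each component of a unit is invertible. Bijective maps have index $0$, so then $\varphi_j(q)=0$ for all $j$, that is, $q\in H$.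

Now let $h\in H$ and choose lifts $T_j$ of $\theta_j(h)$. They are Fredholm of index $0$. Writing $V_j=\ker T_j\oplus M=\operatorname{im}T_j\oplus C$, we get $\dim\ker T_j=\dim C<\infty$. Add to $T_j$ the finite rank map that is an isomorphism $\ker T_j\to C$ and zero on $M$. The result is a bijective lift of $\theta_j(h)$. Doing this for every $j$ gives a unit of $R$ over $h$. This proves (2).

**Step 3: reduce (3) to a statement about one operator.** "Only if" is immediate from (2): $\rho$ maps units into $H$. (This direction holds for $k=1$ as well.) For "if", let $\rho(r)=h_1+\dots+h_k$ with $h_i\in H$. Subtract from $r$ unit lifts of $h_3,\dots,h_k$, which exist by (2); so we may assume $k=2$. Let $u$ be a unit lifting $h_1$ and put $s=u^{-1}r-1$. Then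
$$\rho(s)=h_1^{-1}(h_1+h_2)-1=h_1^{-1}h_2\in H .$$
Write $s=(h,(S_j))$; each $S_j$ is Fredholm of index $0$. We look for finite rank maps $g_j$ such that $1+g_j$ and $S_j-g_j$ are both bijective. If we have them, $g=(0,(g_j))$ lies in $R$, both $1+g$ and $s-g$ are units by (2), and
$$r=u(1+s)=u(1+g)+u(s-g)$$
is a sum of two units.

A caution on the choice of $g_j$: making $S-g$ bijective only requires $g$ to carry $\ker S$ isomorphically onto a complement of the image. But if $S$ is the projection along a line $D$, with complement of the image chosen to be $D$ itself, then $g=-1$ on $D$ makes $1+g$ vanish on $D$, while $g=+1$ on $D$ makes $1+g$ equal to $2$ there. So we must choose with some care, and this is where $2$ enters.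

**Step 4: construct $g$.** Drop the index $j$. Let $N=\ker S$ and $V=\operatorname{im}S\oplus C$, so $\dim N=\dim C<\infty$. Let $D=N\cap C$ and write $N=D\oplus N'$, $C=D\oplus C'$. Then $\dim N'=\dim C'$, and
$$C'\cap N=C'\cap (C\cap N)=C'\cap D=0 .$$
So we may choose a complement $M$ of $N$ in $V$ with $M\supseteq C'$. Let $g$ be the identity on $D$, an isomorphism $N'\to C'$ on $N'$, and $0$ on $M$. It has finite rank.

The map $S-g$ agrees with $S$ on $M$ and maps $M$ isomorphically onto $\operatorname{im}S$. On $N=D\oplus N'$ it is $-g$ and maps $N$ isomorphically onto $D\oplus C'=C$. Since $V=N\oplus M=C\oplus\operatorname{im}S$, it is bijective. The map $1+g$ on $V=D\oplus N'\oplus M$ is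
$$(d,n',m)\longmapsto(2d,\;n',\;m+gn'),$$
because $gn'\in C'\subseteq M$. It is bijective since $2$ is invertible in $E_j$. This proves (3).

**Step 5: direct finiteness.** Let $ab=1$ in $R$ with $a=(q,(T_j))$. Then $q\neq0$ and every $T_j$ is surjective, so $\varphi_j(q)=\dim\ker T_j\ge0$ for all $j$. By closure under negation also $-\varphi_j(q)\ge0$. So $\dim\ker T_j=\varphi_j(q)=0$, all $T_j$ are bijective, $a$ is a unit by (2), and $ba=1$. This proves (4). $\square$

## 5. Index maps from discrete valuations

We now need a supply of homomorphisms $\theta:Q\to\mathcal C(V)$ whose index maps we can prescribe. The shift tells us where to look. Let $E$ be a field with $\operatorname{char}E\neq2$, $K=E(\pi)$ with $\pi$-adic valuation $v$, and valuation ring $O=E[\pi]_{(\pi)}$. The quotient $K/O$ has $E$-basis the classes of $\pi^{-1},\pi^{-2},\dots$, and multiplication by $\pi$ on it sends $\pi^{-1}\mapsto0$, $\pi^{-i}\mapsto\pi^{-i+1}$. This is exactly the operator $L$.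

**Lemma B.** Let $E,K,v,O$ be as above. Let $\sigma_1,\dots,\sigma_m:Q\to K$ be field homomorphisms and $c_1,\dots,c_m\in\mathbb Z$. Then there are an $E$-space $V$ and a unital homomorphism $\theta:Q\to\mathcal C(V)$ whose index homomorphism is $q\mapsto\sum_ic_i\,v(\sigma_i(q))$.

**Proof.** *First, one copy of $\pm v$ on $K^*$.* Let $M\in\{O,K/O\}$. Units of $O$ act bijectively on $M$. The element $\pi^n$ acts injectively on $O$ with cokernel $O/\pi^nO$ of dimension $n$, and surjectively on $K/O$ with kernel $\pi^{-n}O/O$ of dimension $n$. Every nonzero $a\in O$ is a unit times $\pi^{v(a)}$, so $a$ acts as a Fredholm map of index $-v(a)$ on $O$ and $+v(a)$ on $K/O$. By (F1) the homomorphism $O\to\operatorname{End}_E(M)\to\mathcal C(M)$ sends nonzero elements to units. Hence it extends to the fraction field, $K\to\mathcal C(M)$, and by (F2) the index map of the extension is $-v$ for $M=O$ and $+v$ for $M=K/O$.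

*Then add up.* Let $V$ be the direct sum, over $i$, of $|c_i|$ copies of $K/O$ if $c_i>0$, or of $O$ if $c_i<0$. Let $Q$ act on the copies belonging to $i$ through $\sigma_i$. A finite block-diagonal map with finite rank blocks has finite rank, so there is a ring homomorphism from the product of the rings $\mathcal C(\text{summand})$ to $\mathcal C(V)$. Composing gives $\theta$. Kernels and cokernels of block-diagonal maps are direct sums, so the indices add. $\square$

**Example (one valuation).** Let $Q=F(t)$ with $\operatorname{char} F\neq 2$, and let $v_0$ be the valuation at $t=0$. Take $E=F$ and $\sigma:t\mapsto\pi$. Lemma B realizes $v_0$ on $K/O$ and $-v_0$ on $O$. The ring $R$ built from these two data is directly finite and regular with $2$ invertible, by Proposition A, and $H=\ker v_0$ is the unit group of the valuation ring of $v_0$. A lift of $t$ is not a unit of $R$, but it is a sum of two units by Proposition A(3), because $t=(1+t)+(-1)$; this is the formula from Section 2 again. On the other hand every finite sum of elements of $H$ has $v_0\ge0$. So a lift of $1/t$ is not a finite sum of units,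 and
$$\operatorname{usn}(R)=\infty .$$
This is the case $n=\infty$ of Theorem 2, an example of Bergman type. It does not answer Henriksen's question, which assumes $\operatorname{usn}(R)\neq\infty$.

## 6. Two valuations with weights 1 and 2

In the last example, $1/t$ is out of reach of all sums. To make it reachable, $H$ must contain elements with a pole at $0$, so we let a zero elsewhere compensate the pole. Let $v_0,v_1$ be the valuations of $F(t)$ at $t=0$ and $t=1$.

The simplest choice is $\varphi=v_0+v_1$, $H=\ker\varphi$. Then $1/t$ has become too easy: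
$$\frac1t=1+\frac{1-t}t ,$$
where $1\in H$, and $(1-t)/t$ has $(v_0,v_1)=(-1,1)$ and so lies in $H$ too. So $1/t$ is a sum of two elements of $H$. In this decomposition one summand has the pole $v_0=-1$ exactly. We can forbid that by making $v_0$ even on all of $H$: give $v_1$ the weight $2$.

**Proof of Theorem 1.** Let $Q=F(t)$ and $\varphi=v_0+2v_1$. Take $E=F$, $K=F(\pi)$, $\sigma_0:t\mapsto\pi$ and $\sigma_1:t\mapsto\pi+1$. Then $v\circ\sigma_0=v_0$ and $v\circ\sigma_1=v_1$. Lemma B realizes $\varphi$ on $V_1=(K/O)^3$, with $Q$ acting once through $\sigma_0$ and twice through $\sigma_1$, and it realizes $-\varphi$ on $V_2=O^3$. Let $R$ be the ring of Section 4 for these two data. Then $H=\ker\varphi$, and by Proposition A the ring $R$ is directly finite and regular with $2$ invertible. An element $u\in H$ has $(v_0,v_1)(u)=(2i,-i)$ for some $i\in\mathbb Z$. Any $q$ with $v_0(q)=v_1(q)=0$ lies in $H$; in particular $F^*\subseteq H$.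

**Step (a): $1/t$ is not a sum of two elements of $H$.** Suppose $1/t=u+w$ with $u,w\in H$, $(v_0,v_1)(u)=(2i,-i)$ and $(v_0,v_1)(w)=(2j,-j)$. If $i\neq j$, then $v_0(u+w)=2\min(i,j)$ is even, but $v_0(1/t)=-1$. If $i=j$, cancellation is possible at $0$, and we only know $-1=v_0(u+w)\ge2i$. So $i\le-1$. But then both summands vanish at $t=1$: $0=v_1(1/t)\ge-i\ge1$, a contradiction.

**Step (b): every $q\in Q$ is a sum of three elements of $H$.** First, $0=1+1+(-2)$, and $-2\ne 0$ in $F$. Next, $\varphi(t)=1$, so each $q\neq0$ is $q=ht^m$ with $m=\varphi(q)$ and $h=qt^{-m}\in H$. As $H$ is a group, it is enough to treat $t^m$.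

For $m=0$: $1=1+1+(-1)$.

For $m>0$: $t^m=(t^m+1)+(-\tfrac12)+(-\tfrac12)$. The polynomial $t^m+1$ has the values $1$ at $t=0$ and $2$ at $t=1$, both nonzero, so it lies in $H$.

For $m=-n<0$: as a warm-up take $n=1$. We have
$$\frac1t=1+\frac{t-1}{t^2}+\frac{(1-t)(1+t)}{t^2},$$
since the last two terms add up to $\frac{(1-t)(-1+1+t)}{t^2}=\frac{1-t}t$. Both have $(v_0,v_1)=(-2,1)$, where $1+t$ takes the value $2\ne0$ at $t=1$. So the bad term $(1-t)/t$, whose pole has odd order, is a sum of two elements of $H$ with a deeper pole. In general we first split off a harmless polynomial, leaving a remainder that vanishes to high order at $1$, and then treat the remainder in this way.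

Choose $N\in\{n,n+1\}$ with $N\neq0$ in $F$; this is possible since consecutive integers are not both zero in $F$. Put
$$p=t^{-n}\bigl(1-(1-t^n)^N\bigr),\qquad e=t^{-n}(1-t^n)^N,\qquad t^{-n}=p+e .$$
Since $1-(1-X)^N=NX+(\text{terms of degree}\ge2\text{ in }X)$, putting $X=t^n$ shows that $p$ is a polynomial in $t$ with $p(0)=N\ne0$. Also $p(1)=1$. So $p\in H$. Let $b=t^{-2N}(t-1)^N$; then $\varphi(b)=-2N+2N=0$, so $b\in H$. We compute
$$\frac eb=(-1)^N\,t^{2N-n}\Bigl(\frac{t^n-1}{t-1}\Bigr)^N=(-1)^N\,t^{2N-n}\,(1+t+\dots+t^{n-1})^N .$$
This has value $0$ at $t=0$, as $2N>n$, and value $(-1)^Nn^N$ at $t=1$. Since $|F^*|\ge2$, we can choose $c\in F^*$ with $c\ne(-1)^Nn^N$. Then $e/b-c$ is nonzero at $0$ (its value is $-c$) and at $1$, so it lies in $H$. Therefore $e-cb=b(e/b-c)\in H$, and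
$$t^{-n}=p+cb+(e-cb)$$
is a sum of three elements of $H$.

**Step (c): conclusion.** By (b) and Proposition A(3), every element of $R$ is a sum of three units. By (a) and Proposition A(3), no $r\in R$ with $\rho(r)=1/t$ is a sum of two units; and such an $r$ is not invertible by Proposition A(2), since $\varphi(1/t)=-1\ne0$. So $R$ is not $2$-good, and it is not $1$-good because $0$ is not a unit. Hence $\operatorname{usn}(R)=3$. $\blacksquare$

So the answer to Henriksen's question is no.

## 7. Families of valuations that see $H$ as monomials

We turn to Theorem 2. The case $n=2$ is any field of characteristic $\neq2$, as computed in Section 1 (fields are directly finite), and $n=\infty$ is the example of Section 5. To get all $n\ge3$ we need subgroups $H$ of a field for which the number of summands needed is exactly $n$. A toy computation shows the mechanism.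

**A computation in $F(t,z)$.** For each integer $x\ne0$ let $v_x$ be a valuation of $F(t,z)$ such that $v_x$ of a Laurent polynomial is the minimum of $xl+m$ over the monomials $t^lz^m$ that occur in it. (They are constructed below.) Suppose that
$$H=\{q:\text{ there is } l\in\mathbb Z\text{ with }v_x(q)=xl\text{ for all }x\neq0\}.$$
So the valuations $v_x$ cannot tell an element of $H$ from a power of $t$. Let $q_0=z^{-1}(t+t^{-1})$. Then $v_x(q_0)=-|x|-1$. Suppose $q_0=u_1+\dots+u_k$ with $v_x(u_i)=xl_i$, and let $l_{\min},l_{\max}$ be the least and the greatest $l_i$. From $x=1$ we get $l_{\min}\le v_1(q_0)=-2$, and from $x=-1$ we get $-l_{\max}\le-2$. So $l_{\min}\ne l_{\max}$. If $l_{\min}$ occurred for one index only, then for all $x>0$ exactly one summand would have the smallest value, and $v_x(q_0)=xl_{\min}$. But $x=1$ gives $l_{\min}=-2$ and $x=2$ gives $2l_{\min}=-3$. So $l_{\min}$ occurs at least twice, and by the same argument with $x=-1,-2$ so does $l_{\max}$. Hence $k\ge4$.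

Two forces act here. A minimum of linear functions that is negative in every direction needs two of them on the line, and $r+1$ of them in $\mathbb R^r$. And the shift by $-1$ that comes from $z$ makes $v_x(q_0)$ nonlinear along each ray, so each linear function is needed twice. This leads to $2(r+1)$ summands. To get odd numbers we remove the second force in one region $C$ of directions $x$: there $v_x$ ignores $z$, and $x$ is only allowed once on each ray.

**The general setup.** Fix $r\ge1$, a field $F$ with $\operatorname{char}F\neq2$, and $Q=F(t_1,\dots,t_r,z)$. For $l\in\mathbb Z^r$ write $t^l=\prod_it_i^{l_i}$. Let $C\subset\mathbb R^r$ be one of the following.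

- Case I: $C=\emptyset$.
- Case II: $C=\{x:x_i>0\text{ for all }i\}$.

In both cases the closure satisfies $\bar C\cap(-\bar C)\subseteq\{0\}$. Call an integer vector *primitive* if its coordinates have greatest common divisor $1$. Let $X$ be the set of $x\in\mathbb Z^r\setminus\{0\}$ such that $x\notin C$ or $x$ is primitive. For instance, if $r=1$ then $X=\mathbb Z\setminus\{0\}$ in Case I and $X=\{1,-1,-2,-3,\dots\}$ in Case II. For $x\in X$ define
$$\xi_x:\mathbb Z^{r+1}\to\mathbb Z,\qquad \xi_x(l,m)=\begin{cases}x\cdot l+m& \text{if }x\notin C,\\ x\cdot l& \text{if }x\in C.\end{cases}$$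

**Step 1: construct the valuation $v_x$.** Each $\xi_x$ is surjective: if $x\notin C$ then $\xi_x(0,1)=1$, and if $x\in C$ then $x$ is primitive. Choose $b_0$ with $\xi_x(b_0)=1$. Since $w=\xi_x(w)b_0+(w-\xi_x(w)b_0)$, we have $\mathbb Z^{r+1}=\mathbb Zb_0\oplus\ker\xi_x$, and $\ker\xi_x$ is free of rank $r$. So there is a basis $b_0,\dots,b_r$ of $\mathbb Z^{r+1}$ with $\xi_x(b_0)=1$ and $\xi_x(b_i)=0$ for $i\ge1$. Let $Y_i$ be the monomial in $t,z$ with exponent $b_i$. Every $t_i$ and $z$ is a monomial in the $Y_i$, so $Q=F(Y_0,\dots,Y_r)$, and the $Y_i$ are algebraically independent because $Q$ has transcendence degree $r+1$ over $F$. Put $E=F(y_1,\dots,y_r)$ and $K=E(\pi)$ with its $\pi$-adic valuation $v$. These do not depend on $x$. Let $\sigma_x:Q\to K$ be the $F$-isomorphism with $Y_0\mapsto\pi$, $Y_i\mapsto y_i$, and put $v_x=v\circ\sigma_x$.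

**Step 2: compute $v_x$ on Laurent polynomials.** For a nonzero Laurent polynomial $p=\sum p_{l,m}t^lz^m$ with $p_{l,m}\in F$,
$$v_x(p)=\min\{\xi_x(l,m):p_{l,m}\ne0\}.\tag{1}$$
Indeed, the monomial with exponent $\sum a_ib_i$ has $\xi_x$-value $a_0$ and goes to $\pi^{a_0}y_1^{a_1}\cdots y_r^{a_r}$. Grouping the terms of $p$ by the value of $\xi_x$ gives $\sigma_x(p)=\sum_n\pi^nP_n$ with $P_n$ a Laurent polynomial in the $y_i$, and $P_n\ne0$ if and only if $p$ has a term with $\xi_x=n$, since distinct monomials go to distinct monomials. In particular $v_x(t^l)=x\cdot l$ for all $x\in X$.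

**Step 3: the ring.** For every nonzero finitely supported family $(c_x)_{x\in X}$ of integers with $\sum c_xx=0$, realize the map $\sum c_xv_x$ by Lemma B. This set of index maps is closed under negation. Let $R$ be the ring of Section 4 for all these data. By Proposition A it is directly finite and regular with $2$ invertible.

**Step 4: identify $H$.** The claim is
$$H=\{q\in Q^*:\ \text{there is } l\in\mathbb Z^r\text{ with } v_x(q)=x\cdot l\ \text{ for all }x\in X\}.\tag{2}$$
If $v_x(q)=x\cdot l$ for all $x$, then $\sum c_xv_x(q)=(\sum c_xx)\cdot l=0$, so $q\in H$. Conversely, let $q\in H$. Then $x\mapsto v_x(q)$ respects all integer relations among the elements of $X$, so $\sum c_xx\mapsto\sum c_xv_x(q)$ is a well-defined homomorphism from the subgroup generated by $X$ to $\mathbb Z$. Since $-e_i\in X$ for every standard basis vector $e_i$, that subgroup is $\mathbb Z^r$. So the homomorphism is $x\mapsto x\cdot l$ for some $l\in\mathbb Z^r$. In particular $t^l\in H$ for all $l$, and $F^*\subseteq H$.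

The goal of the next two sections is
$$\operatorname{usn}(R)=2r+2\ \text{ in Case I},\qquad\operatorname{usn}(R)=2r+1\ \text{ in Case II}.$$

## 8. An element that needs many summands

Let
$$q_0=z^{-1}\sum_{i=1}^r(t_i+t_i^{-1}),\qquad\|x\|=\max_i|x_i| .$$
By (1), for $x\in X$,
$$v_x(q_0)=\begin{cases}-\|x\|-1& \text{if }x\notin C,\\ -\|x\|& \text{if }x\in C.\end{cases}$$
Suppose $q_0=u_1+\dots+u_k$ with $u_i\in H$ and $k\ge1$, and by (2) write $v_x(u_i)=x\cdot l_i$ with $l_i\in\mathbb Z^r$. We show that $k\ge2r+2$ in Case I and $k\ge2r+1$ in Case II.

**Step 1: a negative piecewise linear function.** Put $h(x)=\min_ix\cdot l_i$ for $x\in\mathbb R^r$. For $x\in X$ we have $h(x)\le v_x(q_0)<0$, and $h(x)=v_x(q_0)$ if the minimum is attained by only one index $i$. Every nonzero integer vector is a positive multiple of an element of $X$: if it is not in $C$ it is in $X$ itself, and if it is in $C$, divide by the greatest common divisor of its coordinates. Since $h$ is positively homogeneous, $h<0$ on $\mathbb Q^r\setminus\{0\}$.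

Let $\mathcal V$ be the set of vertices of the convex hull of $\{l_1,\dots,l_k\}$, so that $h(x)=\min_{l\in\mathcal V}x\cdot l$. For $l\in\mathcal V$ let $m_l=\#\{i:l_i=l\}$, and let
$$N_l=\{x\in\mathbb R^r:\ x\cdot l<x\cdot l'\text{ for all }l'\in\{l_1,\dots,l_k\},\ l'\ne l\}.$$
This set is open and closed under multiplication by positive reals, and it is nonempty because $l$ is a vertex of a polytope. The union of the $N_l$, $l\in\mathcal V$, is dense in $\mathbb R^r$: off the finitely many hyperplanes $x\cdot(l_i-l_j)=0$, $l_i\neq l_j$, the minimum is attained at a single point, and this point is a vertex.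

**Step 2: there are at least $r+1$ vertices.** Suppose $|\mathcal V|\le r$. If $\mathcal V$ does not span $\mathbb R^r$ linearly, there is $0\ne x\in\mathbb Q^r$ with $x\cdot l=0$ for all $l\in\mathcal V$. If it spans, then it is a basis, and there is $0\neq x\in\mathbb Q^r$ with $x\cdot l=1$ for all $l\in\mathcal V$. In either case $h(x)\ge0$, a contradiction.

**Step 3: a vertex used once has $N_l\subseteq\bar C$.** Let $m_l=1$ and suppose $N_l\not\subseteq\bar C$. Then $N_l\setminus\bar C$ is open, nonempty and closed under positive scaling, so it contains a nonzero rational vector and hence an integer vector $x\ne0$. For all $n\ge1$ the vector $nx$ lies in $N_l$ and in $X\setminus C$. The minimum $h(nx)$ is attained by one index only, so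
$$n\,x\cdot l=v_{nx}(q_0)=-n\|x\|-1 .$$
For $n=1$ this says $x\cdot l=-\|x\|-1$, and for $n=2$ it says $2\,x\cdot l=-2\|x\|-1$. These contradict each other.

**Step 4: count in Case I.** Here $\bar C=\emptyset$ and $N_l\neq\emptyset$, so Step 3 gives $m_l\ge2$ for all $l\in\mathcal V$. With Step 2, $k\ge2|\mathcal V|\ge2(r+1)$.

**Step 5: count in Case II.** Let $\mathcal V_2=\{l\in\mathcal V:m_l\ge2\}$ and $d=|\mathcal V_2|$. We show $d\ge r$. Suppose $d\le r-1$. Then there is $0\ne y\in\mathbb Z^r$ with $y\cdot l=0$ for all $l\in\mathcal V_2$. Since $\bar C\cap(-\bar C)\subseteq\{0\}$, we may replace $y$ by $-y$ if necessary and assume $y\notin\bar C$. By density, and because the complement of $\bar C$ is open, $y$ is a limit of points $y'\notin\bar C$ that lie in sets $N_l$. By Step 3 the $l$ that occur are in $\mathcal V_2$ (so if $d=0$ we already have a contradiction). Passing to a subsequence, we may assume that one fixed $l\in\mathcal V_2$ occurs, so $h(y')=y'\cdot l$ along it. By continuity $h(y)=y\cdot l=0$. But $h(y)<0$ by Step 1, a contradiction.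

So $d\ge r$, and
$$k\ge2d+(|\mathcal V|-d)=d+|\mathcal V|\ge r+(r+1)=2r+1 .$$

## 9. Writing every element with that many summands

We show that every $q\in Q$ is a sum of $2r+2$ elements of $H$ in Case I, and of $2r+1$ in Case II.

For $q=0$, start from $0=1+(-1)$ and split terms by $u=\frac u2+\frac u2$, using $F^*\subseteq H$. From now on let $q=p/p'\ne0$ with $p,p'$ Laurent polynomials. Write $|\cdot|$ for the Euclidean norm. Since $|x|\ge1$ for $x\in X$, we have $|\xi_x(l,m)|\le|x||l|+|m|\le(|l|+|m|)|x|$. So by (1) there is $A>0$ with
$$v_x(q)\ge-A|x|\qquad\text{for all }x\in X.\tag{3}$$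

**Case I, the construction.** The plan is to write $q=\sum q s_i$ with $\sum s_i=1$, where $qs_i$ is smaller, for every $v_x$, than a suitable monomial $t^{l_i}$; then $qs_i=t^{l_i}+(qs_i-t^{l_i})$ does the job. Let
$$\mu(x)=\min\bigl(x_1,\dots,x_r,-\textstyle\sum_ix_i\bigr).$$
If $\mu(x)\ge0$, then all $x_i\ge0$ and $\sum x_i\le0$, so $x=0$. Hence $\mu$ is negative on $\mathbb R^r\setminus\{0\}$, and by compactness of the unit sphere there is $\delta>0$ with $\mu(x)\le-\delta|x|$. Choose $N\in\mathbb N$ with $N\delta>A$. Put $l_i=Ne_i$ for $1\le i\le r$, $l_0=-N\sum e_i$, and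
$$h(x)=\min_{0\le i\le r}x\cdot l_i=N\mu(x).$$
For $x\in X$ we have $h(x)\le-N\delta|x|<-A|x|\le v_x(q)$. Let $S=\sum_{j=0}^rt^{l_j}$. The $l_j$ are distinct, so $v_x(S)=h(x)$ by (1). Put $s_i=t^{l_i}/S$; then $\sum s_i=1$ and
$$v_x(qs_i)=x\cdot l_i+v_x(q)-h(x)>x\cdot l_i\qquad\text{for all }x\in X .$$
So $t^{l_i}$ and $qs_i-t^{l_i}$ both have $v_x=x\cdot l_i$ for all $x\in X$, and by (2) both lie in $H$. Hence
$$q=\sum_{i=0}^r\bigl[t^{l_i}+(qs_i-t^{l_i})\bigr]$$
is a sum of $2r+2$ elements of $H$.

**Case II, what has to change.** Now we must save one summand. On a suitable open cone $C_1\subseteq C$ the function $x\mapsto v_x(q)$ is linear, since there $v_x$ ignores $z$; after multiplying $q$ by a monomial it is $0$ there. So one might use the points $0,l_1,\dots,l_r$, with $0$ responsible for that cone, $S=1+\sum t^{l_i}$, and take the piece $q/S$ belonging to $0$ as a single summand. This fails outside the cone: there $v_x(q/S)=v_x(q)-h(x)>0$, while an element of $H$ belonging to $l=0$ must have $v_x=0$. The repair is to use $(q+B)/S$ with $B=\sum t^{l_i}$, and to pay the added $B/S$ back by subtracting $t^{l_i}/S$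 from the other pieces.

**Case II, Step 1: a cone where $v_x(q)=0$.** Call $l\in\mathbb Z^r$ a *$t$-exponent* of a Laurent polynomial if the coefficient of $t^l$ in it, an element of $F[z^{\pm1}]$, is nonzero. Remove from $C$ the finitely many hyperplanes $x\cdot(l-l')=0$, where $l\ne l'$ are both $t$-exponents of $p$ or both $t$-exponents of $p'$. Let $C_1$ be a connected component of the remainder. It is cut out of $C$ by strict sign conditions, so it is a nonempty open convex cone. The order of the numbers $x\cdot l$, over the $t$-exponents $l$ of $p$, is the same for all $x\in C_1$, and similarly for $p'$. So there are $a,a'\in\mathbb Z^r$ such that for all $x\in C_1$ the unique minimum of $x\cdot l$ over the $t$-exponents of $p$ is at $a$, and over those of $p'$ at $a'$.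

Replace $q$ by $qt^{a'-a}$ and $p$ by $pt^{a'-a}$. This is allowed because $t^{a-a'}\in H$ and $H$ is a group. The differences of $t$-exponents, and so the hyperplanes and $C_1$, do not change. We adjust $A$ so that (3) holds for the new $q$. So we may assume $a=a'$. For $x\in C_1\cap X$, formula (1) involves only $t$-exponents, and it gives $v_x(p)=x\cdot a=v_x(p')$; so
$$v_x(q)=0\qquad\text{for }x\in C_1\cap X.\tag{4}$$
Let $p_a,p'_a\in F[z^{\pm1}]\setminus\{0\}$ be the coefficients of $t^a$ in $p,p'$.

**Case II, Step 2: a simplicial cone inside $C_1$ and the monomials.** Since $C_1$ is a nonempty open cone, it contains linearly independent integer vectors $g_1,\dots,g_r$. Let $\sigma$ be the closed cone they generate. As $C_1$ is a convex cone, $\sigma\setminus\{0\}\subset C_1$. The dual basis of $g_1,\dots,g_r$ is rational; let $m_1,\dots,m_r\in\mathbb Z^r$ be positive multiples of its members. Then $\sigma=\{x:x\cdot m_i\ge0\text{ for all }i\}$. Let $\mu(x)=\min_ix\cdot m_i$. Then $\mu<0$ off $\sigma$. The set $\{x\notin C_1:|x|=1\}$ is compact and disjoint from $\sigma$, so there is $\delta>0$ with $\mu(x)\le-\delta|x|$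 for all $x\notin C_1$, $x\ne0$. Choose $N\in\mathbb N$ with $N\delta>A$ and put
$$l_i=Nm_i\ (1\le i\le r),\qquad B=\sum_{i=1}^rt^{l_i},\qquad S=1+B,\qquad h(x)=\min(0,N\mu(x)).$$
The vectors $0,l_1,\dots,l_r$ are distinct, so by (1) $v_x(B)=N\mu(x)$ and $v_x(S)=h(x)$ for $x\in X$. Moreover, for $x\in X$:

- $(\alpha)$ if $x\in\sigma$, then $v_x(q)=0=h(x)$;
- $(\beta)$ if $x\notin\sigma$, then $h(x)=N\mu(x)=v_x(B)<0$ and $h(x)<v_x(q)$.

For $(\alpha)$: $x\in\sigma\setminus\{0\}\subset C_1$, so $v_x(q)=0$ by (4), and $\mu(x)\ge0$. For $(\beta)$: $\mu(x)<0$ gives the first part. If $x\in C_1$, the inequality holds because $v_x(q)=0$. If $x\notin C_1$, then $N\mu(x)\le-N\delta|x|<-A|x|\le v_x(q)$ by (3).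

**Case II, Step 3: the decomposition.** Choose $c\in F^*$ with $1+c\ne p_a/p'_a$ in $F(z)$. At most one $c$ is excluded, so this is possible since $|F^*|\ge2$. Define
$$u_0=\frac{q+B}S,\qquad y_i=\frac{(q-1)t^{l_i}}S\quad(1\le i\le r).$$
Then
$$u_0+\sum_iy_i=\frac{q+B+(q-1)B}S=\frac{q(1+B)}S=q,$$
so
$$q=u_0+\sum_{i=1}^r\bigl[\,c\,t^{l_i}+(y_i-c\,t^{l_i})\bigr],$$
a sum of $2r+1$ terms. The terms $ct^{l_i}$ are in $H$. By (2) it remains to verify, for all $x\in X$,
$$v_x(u_0)=0,\qquad v_x(y_i-ct^{l_i})=x\cdot l_i.\tag{5}$$

**Case II, Step 4: (5) for $x\notin\sigma$.** By $(\beta)$, $v_x(q)>h(x)=v_x(B)$, so $v_x(q+B)=h(x)=v_x(S)$ and $v_x(u_0)=0$. Also $v_x(q-1)\ge\min(v_x(q),0)>h(x)$, so $v_x(y_i)=v_x(q-1)+x\cdot l_i-h(x)>x\cdot l_i=v_x(ct^{l_i})$ (with $v_x(0)=\infty$ if $q=1$). Hence $v_x(y_i-ct^{l_i})=x\cdot l_i$.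

**Case II, Step 5: (5) for $x\in\sigma$.** Here everything may have the same value, and we must exclude cancellation; this is what $c$ is for. We have $x\in C_1\subset C$, so $v_x$ depends only on $t$-exponents, $v_x(p')=x\cdot a$, and $v_x(S)=h(x)=0$. Write
$$u_0=\frac{p+p'B}{p'S},\qquad y_i-ct^{l_i}=t^{l_i}\Bigl(\frac{q-1}S-c\Bigr)=t^{l_i}\,\frac{p-(1+c)p'-c\,p'B}{p'S},$$
using $S=1+B$. All $t$-exponents $l$ in the two numerators satisfy $x\cdot l\ge x\cdot a$: for $p$ and $p'$ this is the choice of $a$, and for $p'B$ we use $x\cdot l_i\ge0$.

The product $p'B$ contributes nothing to the coefficient of $t^a$. Indeed, suppose $a''+l_i=a$ with $a''$ a $t$-exponent of $p'$. Since $l_i\neq0$, $a''\ne a$, so $x\cdot a''>x\cdot a$ because the minimum is unique. Then $x\cdot(a''+l_i)>x\cdot a$, a contradiction. So the coefficients of $t^a$ in the two numerators are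
$$p_a\ne0\qquad\text{and}\qquad p_a-(1+c)p'_a\ne0,$$
the latter by the choice of $c$. By (1) both numerators have $v_x=x\cdot a=v_x(p'S)$. This gives $v_x(u_0)=0$ and $v_x(y_i-ct^{l_i})=x\cdot l_i$, which is (5). So $q$ is a sum of $2r+1$ elements of $H$.

## 10. All finite values, and $\omega$

**Finite $n\ge3$.** Let $n=2r+2$ in Case I and $n=2r+1$ in Case II, $r\ge1$; these are all the integers $n\ge3$. By Section 9 and Proposition A(3), every element of $R$ is a sum of $n$ units. By Section 8 and Proposition A(3), a lift of $q_0$ is not a sum of $k$ units for any $k$ with $2\le k<n$, and by (∗) it is not invertible. Since $R$ is also not $1$-good, $\operatorname{usn}(R)=n$. For the last sentence of Theorem 2, given $k$, take $n=\max(k,2)+1$: a lift of $q_0$ is non-invertible and not a sum of $k$ units.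

**The value $\omega$.** Fix $F$, let $R_n$ ($n\ge3$) be a ring as above with $\operatorname{usn}(R_n)=n$, built from this $F$, and let $P$ be the prime field of $F$. Since $\operatorname{char} F\neq2$, $|P|\ge3$. Each $R_n$ is a $P$-algebra: every $V_j$ is a vector space over a field containing $P$, and the unital homomorphism $\theta_j$ satisfies $\theta_j(c)=c$ for $c\in P$, first for integers and then for their quotients. So $(c,(c)_j)\in R_n$. Let
$$S\subset\prod_{n\ge3}R_n$$
be the subring of the sequences that are eventually constant with constant value in $P\cdot1$. It contains $\frac12$. We check the remaining properties.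

**Step 1: $S$ is regular and directly finite.** Given $s\in S$ with constant tail $c\in P$, choose quasi-inverses in the finitely many remaining coordinates, and take $c^{-1}$ on the tail if $c\ne0$, or $0$ if $c=0$. This is a quasi-inverse in $S$. A product of directly finite rings is directly finite, and so is a subring with the same $1$.

**Step 2: $S$ is generated by its units.** Let $s=(s_3,\dots,s_M,c,c,\dots)\in S$ with $M\geq 3$, and let $m\ge M$. For $3\le i\le M$, $s_i$ is a sum of $i$ units of $R_i$, hence by (∗) of $m$ units. Also $c$ is a sum of $m$ elements of $P^*$: start from $c=\frac c2+\frac c2$ if $c\ne0$, or $0=1+(-1)$, and split. Combine the $j$-th summands of all coordinates, $1\le j\le m$, into one sequence, with the same element of $P^*$ all along the tail. Each such sequence is a unit of $S$, since its coordinatewise inverse has a constant tail in $P^*$. So $s$ is a sum of $m$ units.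

**Step 3: $S$ is not $k$-good for any $k$.** For every $n\ge3$ the coordinate projection $S\to R_n$ is surjective and maps units to units. If $S$ were $k$-good, each $R_n$ would be $k$-good, so $n=\operatorname{usn}(R_n)\le k$ for all $n\ge3$, which is absurd.

Hence $\operatorname{usn}(S)=\omega$. Together with the field case $n=2$, the example of Section 5 for $n=\infty$, and the rings $R_n$ for finite $n\ge3$, this proves Theorem 2. $\blacksquare$
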